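# Knot points almost everywhere at finite entropy: continuous interval maps that preserve Lebesgue measure

## 1. Which entropies are possible

**Theorem 1.** For every $\varepsilon>0$ there is a continuous map $f:[0,1]\to[0,1]$ that preserves Lebesgue measure $\lambda$, has a knot point at $\lambda$-almost every point, and satisfies $h_{top}(f)\le\frac12\log2+\varepsilon<\infty$.

**Theorem 2.** 
$$\{h_{top}(f):\ f\text{ continuous, }\lambda\text{-preserving, with knot points }\lambda\text{-a.e.}\}=(\tfrac12\log2,\infty].$$

Let us unpack this. A continuous $f:[0,1]\to[0,1]$ preserves $\lambda$ if $\lambda(f^{-1}(A))=\lambda(A)$ for every Borel set $A\subset[0,1]$. The Dini derivatives of $f$ at $x$ are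
$$D^+f(x)=\limsup_{h\to0^+}\frac{f(x+h)-f(x)}{h},\qquad D_+f(x)=\liminf_{h\to0^+}\frac{f(x+h)-f(x)}{h},$$
$$D^-f(x)=\limsup_{h\to0^+}\frac{f(x-h)-f(x)}{-h},\qquad D_-f(x)=\liminf_{h\to0^+}\frac{f(x-h)-f(x)}{-h}.$$

**Definition (knot point).** The point $x$ is a knot point of $f$ if $D^+f(x)=D^-f(x)=\infty$ and $D_+f(x)=D_-f(x)=-\infty$.

So on each side of $x$, and arbitrarily close to it, there are chords through $(x,f(x))$ with slope as large as we like and chords with slope as negative as we like. The notion is local. For example $\varphi(x)=\sqrt{|x|}\,\sin(1/x)$, $\varphi(0)=0$, has a knot point at $0$: for $s>0$ the quotients at $s$ and at $-s$ are both $s^{-1/2}\sin(1/s)$. A piecewise affine map has no knot point, because its one-sided quotients at a point are eventually constant. A map with knot points almost everywhere is not monotone on any nondegenerate interval.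

It is known that continuous $\lambda$-preserving maps with knot points $\lambda$-a.e. exist. The problem, from a preprint on continuous piecewise affine interval maps with countably many laps that preserve Lebesgue measure (http://mat.fsv.cvut.cz/nales/preprints/preprinty/2009/ulozeneclanky/preprint72009.pdf), is the conjecture that every such map has infinite topological entropy. This is plausible: the graph turns back steeply near almost every point, and every turn seems to create new orbits. Theorem 1 says that the conjecture is false. Theorem 2 says which entropies occur: everything above $\frac12\log 2$, including $\infty$, and $\frac12\log2$ itself is the infimum and is not attained. Theorem 1 is proved in Sections 3 to 6; Theorem 2 takes Sections 7 to 9.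

We write $h$ for $h_{top}$, $|U|$ for the length of an interval $U$, and $\|\cdot\|$ for the sup norm.

## 2. Preserving $\lambda$, counting laps, and three small maps

For a continuous piecewise strictly monotone $f$, a lap is a maximal interval of monotonicity, and $c(f)$ is the number of laps. We use three published facts.

* (F1) Misiurewicz–Szlenk (Studia Math. 67, 1980): for continuous piecewise strictly monotone $f$, $h(f)=\lim\frac1n\log c(f^n)$.
* (F2) Misiurewicz (Bull. Acad. Polon. Sci. 27, 1979): $h$ is lower semicontinuous on $C([0,1],[0,1])$ with the sup norm.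
* (F3) Horseshoes: if $s$ closed intervals with disjoint interiors contained in an interval $K$ all satisfy $f^q(\cdot)\supset K$, then $h(f)\ge\frac1q\log s$.

We also use $h(f^q)=q\,h(f)$, the monotonicity $h(f|_Y)\le h(f)$ for closed $Y$ with $f(Y)\subset Y$, and two facts about a nonnegative square matrix $A$ with spectral radius $\rho(A)$. First, the sum of the entries of $A^q$, raised to the power $1/q$, tends to $\rho(A)$ (Gelfand's formula; the sum is a norm of $A^q$). Second, $\limsup_q(\operatorname{tr}A^q)^{1/q}=\rho(A)$: the series $\sum_q\operatorname{tr}(A^q)\zeta^q=\sum_i\frac1{1-\mu_i\zeta}$ over the eigenvalues $\mu_i$ has a pole at each $1/\mu_i$ with $\mu_i\neq0$, because equal eigenvalues add up, so its radius of convergence is $1/\rho(A)$.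

**Selection of minimal intervals.** Let $\phi$ be continuous on a closed interval $X$ and $\phi(X)\supset Z$ with $Z$ a nondegenerate closed interval. Then there is a closed interval $Y\subset X$ with $\phi(Y)=Z$ such that no proper closed subinterval of $Y$ is mapped onto $Z$.

*Proof.* By compactness choose $u,v\in X$, mapped to the two endpoints of $Z$, with $|u-v|$ minimal, and let $Y$ be the closed interval between them. Then $\phi(Y)\supset Z$. If some $p\in Y$ had $\phi(p)\notin Z$, say $\phi(p)$ beyond the endpoint $\phi(v)$, then by the intermediate value theorem $\phi$ would take the value $\phi(v)$ strictly between $u$ and $p$, giving a closer pair; the other endpoint is symmetric. A proper closed subinterval mapped onto $Z$ would also contain a closer pair. $\square$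

**What preservation gives.** Let $f$ be continuous and $\lambda$-preserving. Points have null preimages, so $f$ is constant on no nondegenerate interval. The complement of the closed set $f([0,1])$ is relatively open and null, hence empty, so $f$ is onto. And $|f(U)|\ge|U|$ for every interval $U$, since $U\subset f^{-1}(f(U))$. All this holds for the iterates too. A piecewise affine map with nonzero slopes preserves $\lambda$ exactly when $\sum_{f(x)=y}1/|f'(x)|=1$ for all but finitely many $y$.

**Three small maps.** A $\lambda$-preserving homeomorphism satisfies $|f(U)|=|U|$, so it is $x$ or $1-x$; then $c(f^n)=1$ and $h=0$. The full tent map has two preimages with slopes $\pm2$ and $c(f^n)=2^n$, so $h=\log2$. The third map is our starting point: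
$$f_0(x)=1-x\ \text{ on }[0,\tfrac12],\qquad f_0(x)=\tfrac32-2x\ \text{ on }[\tfrac12,\tfrac34],\qquad f_0(x)=2x-\tfrac32\ \text{ on }[\tfrac34,1].$$
Points of $(\frac12,1)$ have one preimage, with slope $-1$; points of $(0,\frac12)$ have two, with slopes $\pm2$. So $f_0$ preserves $\lambda$. It swaps the two halves, and on each half $f_0^2$ has two laps, each mapped onto that half: on $[0,\frac12]$ it is $\frac12-2x$, then $2x-\frac12$. Hence $h(f_0^2)=\log2$ and $h(f_0)=\frac12\log2$. None of the three maps has a knot point. Knots will be made in a limit of piecewise affine maps, and (F2) works in our favor: bounded entropies along the sequence bound the entropy of the limit.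

## 3. Expanding Markov maps that preserve $\lambda$

For a continuous piecewise affine $f$ (finitely many pieces, nonzero slopes) let $Z(f)$ be its set of breakpoints together with $0,1$. Let $C(f)\subset Z(f)$ be its turning points (interior local extrema) together with $0,1$, and let $Q(f)=\bigcup_{n\ge0}f^n(C(f))$.

**Definition (the class $\mathcal M$).** $f\in\mathcal M$ if

* (M1) $f$ is continuous, piecewise affine and preserves $\lambda$;
* (M2) $|f'(x)f'(f(x))|\ge2$ for all but finitely many $x$;
* (M3) $Q(f)$ is finite.

For $f_0$ we have $Z=\{0,\frac12,\frac34,1\}$ and $C=\{0,\frac34,1\}$ ($\frac12$ is a breakpoint but not a turning point). Since $\frac34\mapsto0\mapsto1\mapsto\frac12\mapsto\frac12$, $Q(f_0)=\{0,\frac12,\frac34,1\}$. Also $|(f_0^2)'|=2$, so $f_0\in\mathcal M$.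

By preservation, all slopes satisfy $|f'|\ge1$. With (M2), $f^n$ has slopes of modulus at least $2^{\lfloor n/2\rfloor}$ off a finite set, so
$$f^n\text{ injective on the interval }U\ \Rightarrow\ |f^n(U)|\ge2^{\lfloor n/2\rfloor}|U|.\tag{1}$$

Put $E_n(f)=f^{-n}(Q(f))$. Since $f(Q(f))\subset Q(f)$ and slopes are nonzero, $E_n(f)$ is finite, $Q(f)\subset E_n(f)\subset E_{n+1}(f)$ and $f(E_n(f))\subset E_n(f)$. For instance $E_1(f_0)=\{0,\frac14,\frac12,\frac34,1\}$.

**Lemma 1.** Let $f\in\mathcal M$. An open interval $U\subset(0,1)$ with $|U|>2^{-\lfloor n/2\rfloor}$ contains $u$ such that $f^k(u)$ is a turning point for some $k<n$. Consequently the components of $[0,1]\setminus E_n(f)$ have length $\le2^{-\lfloor n/2\rfloor}$.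

*Proof.* Otherwise $f^k$ is injective on $U$ for all $k\le n$, by induction: $f^k(U)$ is an open interval without turning points, so $f$ is strictly monotone on it. Then (1) gives $|f^n(U)|>1$, impossible. For the second claim, a component is an open interval in $(0,1)$; if it were longer it would contain $u$ with $f^k(u)\in C(f)$, $k<n$, so $f^n(u)\in Q(f)$ and $u\in E_n(f)$, a contradiction. $\square$

Our only way of changing a map is to redraw it inside such small windows.

**Lemma 2 (window replacement).** Let $g_0\in\mathcal M$, $n\ge0$, and let $\mathcal J$ be a finite family of closures of components of $[0,1]\setminus E_n(g_0)$ on each of which $g_0$ is affine. For $J\in\mathcal J$ let $\tau:J\to[0,1]$ be the increasing affine bijection and $\alpha:[0,1]\to g_0(J)$ the affine bijection with $\alpha\circ\tau=g_0|_J$. Let $\omega_J:[0,1]\to[0,1]$ be continuous, piecewise affine, $\lambda$-preserving, with $\omega_J(0)=0$, $\omega_J(1)=1$ and all interior turning values in $\{0,1\}$. Define $g=\alpha\circ\omega_J\circ\tau$ on each $J\in\mathcal J$ and $g=g_0$ elsewhere. Then $g\in\mathcal M$, $g=g_0$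 on $E_n(g_0)\supset Q(g_0)$, $Q(g_0)\subset Q(g)$, $g(J)=g_0(J)$ for $J\in\mathcal J$, and $\|g-g_0\|\le\max_J|g_0(J)|$.

*Proof.* Points of $E_n(g_0)$ lie in no $\operatorname{int}J$, and on $\partial J$ the new formula gives $g_0$. So $g$ is continuous and equals $g_0$ on $E_n(g_0)$. As $\omega_J$ is onto, $g(J)=g_0(J)$, and the norm estimate follows.

(M1): since $\omega_J$ preserves $\lambda$, $\lambda|_J$ has the same image under $g$ as under $g_0$.

(M2): $|\omega_J'|\ge1$, so $|g'|\ge|g_0'|$ off a finite set. For $x\in J\in\mathcal J$ off a finite set put $x'=\tau^{-1}\omega_J\tau(x)\in J$. Then $g(x)=g_0(x')$, and since $g_0$ has one slope on $J$,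
$$|g'(x)\,g'(g(x))|\ge|g_0'(x')\,g_0'(g_0(x'))|\ge2.$$
Off $\bigcup\mathcal J$ and a finite set, $g=g_0$ near $x$, so $|g'(x)g'(g(x))|\ge|g_0'(x)g_0'(g_0(x))|\ge2$.

(M3): $\omega_J$ leaves $0$ and arrives at $1$ increasing, so near $\partial J$, inside $J$, $g$ moves in the same direction as $g_0$. Also $C(g_0)\subset E_n(g_0)$ misses $\operatorname{int}J$. So $C(g)$ is $C(g_0)$ plus the turning points inside the $J$'s, whose values lie in $g_0(\partial J)\subset E_n(g_0)$. Since $g=g_0$ on the finite forward-invariant set $E_n(g_0)$, $Q(g)$ is finite and contains $Q(g_0)$. $\square$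

Each lap of such an $\omega_J$ is full: its end values lie in $\{0,1\}$ and differ, so it is mapped homeomorphically onto $[0,1]$. This lets us count laps of iterates exactly enough.

**Lemma 3 (counting by paths).** Let $f\in\mathcal M$, $E=E_n(f)$ with $n\ge0$, and let $\mathcal V$ be the set of closures of components of $[0,1]\setminus E$. Let $g=f$, or let $g$ come from $f$ by Lemma 2 with a family $\mathcal J\subset\mathcal V$. For $V\in\mathcal V$ let $k_V$ be the number of laps of $\omega_V$ if $V\in\mathcal J$, and $k_V=1$ otherwise ($k_V=1$ for all $V$ if $g=f$). Call $(V_0,\dots,V_m)$ a path if $V_i\in\mathcal V$ and $V_{i+1}\subset f(V_i)$, and put $b_m=\sum\prod_{i<m}k_{V_i}$, summed over all paths. Then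
$$c(g^m)\le b_m\le|E|\,c(g^m),\qquad h(g)=\lim_{m\to\infty}\tfrac1m\log b_m.\tag{2}$$

*Proof.* As $C(f)\subset E$ and $f(E)\subset E$, $f$ is strictly monotone on $V$ and $f(V)=g(V)$ is a union of members of $\mathcal V$. Cut each $V$ into $k_V$ pieces, each mapped homeomorphically onto $f(V)$ by $g$. For a path and a choice of pieces $P_i\subset V_i$, $i<m$, consider the tile $\{x:g^i(x)\in P_i\ (i<m),\ g^m(x)\in V_m\}$. There are $b_m$ tiles. By induction on $m$, each tile is a closed interval mapped homeomorphically onto $V_m$ by $g^m$, the tiles starting in $V_0$ cover $V_0$, and different tiles have disjoint interiors. Indeed, for $m\ge1$ a tile is the part of $P_0$ that $g$ maps onto the tile of the shortened sequence, which lies in $V_1\subset f(V_0)=g(P_0)$; the tiles of length $m-1$ starting in the various $V_1\subset f(V_0)$ tile $f(V_0)$ by induction.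

Since $g^m$ is strictly monotone on each tile, $c(g^m)\le b_m$. Each tile lies in one lap; in one lap $g^m$ is injective, so different tiles have images with disjoint interiors, hence different $V_m$. So $b_m\le|E|\,c(g^m)$, and (F1) finishes. $\square$

With $g=f$ and $n=0$ we get the **Markov graph** of $f$: its vertices are the closures $W$ of components of $[0,1]\setminus Q(f)$, with an edge $W\to W'$ iff $W'\subset f(W)$. Let $A$ be its transition matrix and $a_q$ the number of paths with $q$ edges, i.e. the sum of the entries of $A^q$. Then
$$h(f)=\lim_{q\to\infty}\tfrac1q\log a_q=\log\rho(A).\tag{3}$$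
For $f_0$ the vertices are $W_1=[0,\frac12]$, $W_2=[\frac12,\frac34]$, $W_3=[\frac34,1]$ with edges $W_1\to W_2,W_3$ and $W_2\to W_1$, $W_3\to W_1$. So $a_0=3$, $a_1=4$, $a_2=6$, $\rho(A)=\sqrt2$, in agreement with Section 2.

**Lemma 4 (entropy held from below).** Let $f\in\mathcal M$ and let $g$ be continuous, $\lambda$-preserving, with $g=f$ on $Q(f)$. Then $h(g)\ge h(f)$.

*Proof.* For a vertex $W$, $g(W)\supset f(W)$ by the intermediate value theorem, since $g=f$ on $\partial W$ and $f$ is monotone on $W$. For every path $w=(W_0,\dots,W_q)$ in the Markov graph of $f$ choose recursively a closed interval $K_w\subset W_0$ with $g(K_w)=K_{(W_1,\dots,W_q)}$, where $K_{(W)}=W$. This is possible because $g(W_0)\supset f(W_0)\supset W_1\supset K_{(W_1,\dots,W_q)}$. Then $g^q(K_w)=W_q$.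

For $w\neq\tilde w$ of equal length, $K_w$ and $K_{\tilde w}$ have disjoint interiors. This is clear if $W_0\ne\tilde W_0$. Otherwise the shortened paths differ, and inductively $g$ would map an interval of overlap into the intersection of two intervals with disjoint interiors, that is, to a point; but $g$ is constant on no nondegenerate interval.

So by (F3), applied to the $(A^q)_{WW}$ intervals in $W$ coming from closed paths at $W$, $h(g)\ge\frac1q\log(A^q)_{WW}$ whenever $(A^q)_{WW}\ge1$. With $v$ vertices some $W$ has $(A^q)_{WW}\ge\frac1v\operatorname{tr}A^q$. Since $\rho(A)=e^{h(f)}\ge1$, $\operatorname{tr}A^q\ge1$ along a sequence realizing $\limsup_q(\operatorname{tr}A^q)^{1/q}=\rho(A)$. Hence $h(g)\ge\log\rho(A)=h(f)$. $\square$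

## 4. Modifying every window: a fixed entropy price per round

The sensible first attempt is: start with $f_0$, cut $[0,1]$ into the windows of $E_n(f_0)$ with $n$ large, replace the graph in every window by a zigzag, and repeat on finer and finer windows. Let $\zeta_K$ ($K$ odd) be the zigzag with $K$ full legs of slopes $\pm K$, $\zeta_K(0)=0$, $\zeta_K(1)=1$. It meets the requirements of Lemma 2. Suppose $f\in\mathcal M$ and $Z(f)\subset E_n(f)$, so that $f$ is affine on every window, and let $g$ be $f$ with $\zeta_3$ put into every window. In Lemma 3 every $k_V$ equals $3$, so $b_m$ is $3^m$ times the path count for $f$ itself, and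
$$h(g)=h(f)+\log3.$$
The process can be continued. Indeed $g=f$ on the forward-invariant set $E_n(f)$ and $Q(f)\subset Q(g)$, so $E_n(f)\subset E_n(g)$; the new breakpoints inside windows are turning points, so they lie in $Q(g)$; hence $Z(g)\subset E_n(g)$. After $k$ rounds the entropy is $\frac12\log2+k\log3$. If the windows are chosen so small that the maps converge uniformly, the limit preserves $\lambda$ (test against continuous functions) and agrees with the $k$-th map on its set $Q$. By Lemma 4 its entropy is infinite. The attempt stops there.

The next thought is to make the modification thin.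

**Definition (spike map).** For an integer $N\ge2$ and $0<\eta<\frac12$ let $\omega=\omega_{N,\eta}:[0,1]\to[0,1]$, $\omega(0)=0$, $\omega(1)=1$, be an alternation of $N$ *runs* and $N-1$ *spikes* $\sigma_1,\dots,\sigma_{N-1}$, starting and ending with a run. The $j$-th run is affine, rises from $\frac{j-1}N$ to $\frac jN$ and has slope $\frac1{1-\eta}$. The spike $\sigma_i$ is a closed interval of length $\frac\eta{N-1}$, between runs $i$ and $i+1$, on which $\omega$ goes $\frac iN\to1\to0\to\frac iN$ in three legs with constant $|\text{slope}|=\frac{2(N-1)}\eta$.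

The lengths add up: the runs take $N\cdot\frac{1-\eta}N=1-\eta$, the spikes take $\eta$, and in a spike the vertical travel is $(1-\frac iN)+1+\frac iN=2$. A generic $y$ has one preimage in the runs and two in each spike, and $(1-\eta)+(N-1)\cdot2\cdot\frac\eta{2(N-1)}=1$. So $\omega$ preserves $\lambda$. The first and last legs of a spike increase like the runs, so all turning values are $0$ or $1$, and Lemma 2 applies to $\omega$.

For $N=2$, $\eta=\frac14$: a run of slope $\frac43$ from $0$ to $\frac12$ over $[0,\frac38]$, then slopes $8,-8,8$ over $[\frac38,\frac7{16}]$, $[\frac7{16},\frac9{16}]$, $[\frac9{16},\frac58]$ through the values $\frac12,1,0,\frac12$, then a run over $[\frac58,1]$. A value $y\in(\frac12,1)$ has weights $\frac34+\frac18+\frac18=1$.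

A point in a run sees a spike on each side at distance about $\frac1N$, and in each spike the graph reaches both $0$ and $1$. This is what produces steep chords of both signs on both sides. But put $\omega_{N,\eta}$ into every window: it has $2N-1$ laps, all full, so by Lemma 3
$$h(g)=h(f)+\log(2N-1),$$
whatever $\eta$ is. Orbits that visit spikes at every step are very rare for $\lambda$ when $\eta$ is small, but topological entropy counts all orbits. The number that matters is the time between two visits to spikes. If every orbit needs more than $T$ steps from one spike to the next, each visit multiplies the number of choices by a constant depending on $N$, and this happens at most about $n/T$ times in $n$ steps: the price is of order $\frac1T\log N$, with $T$ at our disposal after $N$. We need spikes near almost every point, and nevertheless no spike for $T$ steps after a spike.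

## 5. Spikes followed by $T$ spike-free steps

The arrangement uses a small set $B$, a neighborhood of the breakpoints, as a checkpoint. A point is given a spike only if its orbit first reaches $B$ at a time $r\ge T$, and meets no spike on the way there. The graph is redrawn inside a window $J$ consisting entirely of such points with the same $r$. Redrawing does not change the image of $J$, so a point of $J$ still lands in that image, from which the road to $B$ has length $r-1$ and is free of spikes. First we check that almost every orbit reaches $B$.

**Lemma 5.** Let $f\in\mathcal M$, $\beta>0$, $B=\{x\in[0,1]:\operatorname{dist}(x,Z(f))<\beta\}$. For a.e. $x$ there is $k\ge0$ with $f^k(x)\in B$.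

For $f_0$ and $\beta=\frac1{16}$: $\frac18\mapsto\frac78\mapsto\frac14\mapsto\frac34$, so $\frac18$ first reaches $B$ at time $3$. The orbit $\frac16\mapsto\frac56\mapsto\frac16$ stays at distance $\ge\frac1{12}$ from $Z(f_0)$ and never reaches $B$. So the exceptional set can be nonempty.

*Proof.* Let $X=\{x:f^k(x)\notin B\ \forall k\ge0\}$. It is closed and $f(X)\subset X$. Suppose $\lambda(X)>0$ and let $x\in X$ be a density point of $X$. Put $D_k=(f^k(x)-\beta,f^k(x)+\beta)$. As $f^k(x)\notin B$, $D_k\subset[0,1]\setminus Z(f)$. So $f$ is affine on $D_k$ with $|\text{slope}|\ge1$, and $f(D_k)\supset D_{k+1}$. Hence there are intervals $U_k$ centered at $x$ that $f^k$ maps affinely onto $D_k$, and $|U_k|\to0$ by (1). Since $f^k(X\cap U_k)\subset X\cap D_k$,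
$$\frac{\lambda(X\cap D_k)}{|D_k|}\ge\frac{\lambda(X\cap U_k)}{|U_k|}\to1.$$
Along a subsequence $f^k(x)\to x^*$, and $x^*\notin B$, so $D^*=(x^*-\beta,x^*+\beta)\subset(0,1)$. The symmetric differences of $D_k$ and $D^*$ shrink to measure $0$ along the subsequence, so $X$ has full measure in $D^*$. As $X$ is closed, $D^*\subset X$. But by Lemma 1 some $u\in D^*$ has $f^k(u)\in C(f)\subset B$ for some $k$, a contradiction. $\square$

**Lemma 6 (spike insertion).** Let $f\in\mathcal M$, $M\ge1$, $0<\varepsilon<1$, $\kappa>0$. There is $G\in\mathcal M$ such that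

* (a) $\|G-f\|\le\kappa$, $G=f$ on $Q(f)$, $Q(f)\subset Q(G)$;
* (b) $h(G)\le h(f)+\varepsilon$;
* (c) there are a set $\mathcal A$ with $\lambda(\mathcal A)>1-\varepsilon$ and $\theta>0$ such that for each $x\in\mathcal A$ there are $x_1,x_2\in(x,x+\kappa)$ and $x_3,x_4\in(x-\kappa,x)$ with $|x_i-x|\ge\theta$, and $\frac{G(x_i)-G(x)}{x_i-x}$ is $\ge M$ for $i=1,3$ and $\le-M$ for $i=2,4$.

The proof takes the next eight steps.

**Step 1: constants.** The purpose is to fix parameters in an order in which each may depend on the earlier ones; note that $T$ comes after $N$ and that $\eta$ comes last. Let $h=h(f)$, let $\ell$ be the number of laps of $f$, and by (3) let $C\ge1$ be such that $a_q\le Ce^{q(h+\varepsilon/4)}$ for all $q\ge0$. Choose in this order: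

* $N\ge16M/\varepsilon$, and $D:=6N\ell$;
* $T\ge1$ with $\frac1T\log(CD(T+1))<\frac\varepsilon4$;
* $\beta>0$ so small that $B=\{x:\operatorname{dist}(x,Z(f))<\beta\}$ has $T\lambda(B)<\frac\varepsilon8$;
* $R\ge T$ with $\lambda\{x:f^k(x)\notin B,\ 0\le k\le R\}<\frac\varepsilon8$ (Lemma 5);
* $\kappa_1\in(0,\kappa]$ such that every continuous $g$ with $\|g-f\|\le\kappa_1$ satisfies $\lambda\{x:g^k(x)\notin B,\ 0\le k\le R\}<\frac\varepsilon8$;
* $\eta<\frac12$ with $(R+1)\eta<\frac\varepsilon8$.

Such a $\kappa_1$ exists. The set $B\ne[0,1]$ is relatively open, so as $\vartheta\downarrow0$ the sets $\{x:\exists k\le R,\ \operatorname{dist}(f^k(x),[0,1]\setminus B)\ge\vartheta\}$ increase to $\{x:\exists k\le R,\ f^k(x)\in B\}$, which has measure $>1-\frac\varepsilon8$. Fix $\vartheta>0$ for which the measure is still $>1-\frac\varepsilon8$. By uniform continuity of $f$, $\|g^k-f^k\|<\vartheta$ for all $k\le R$ if $\kappa_1$ is small, and then every $x$ in that set has $g^k(x)\in B$ for some $k\le R$.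

For a map $g$, the *$g$-hitting time* of $x$ is the least $k\ge0$ with $g^k(x)\in B$. If $x$ has $g$-hitting time $q$, then $g^i(x)$ has $g$-hitting time $q-i$ for $0\le i\le q$.

**Step 2: the construction.** The purpose is to insert spikes into points of hitting time $T$, then $T+1$, and so on up to $R$. Put $g_{T-1}=f$, $S_{T-1}=\emptyset$. For $r=T,\dots,R$, given $g_{r-1}\in\mathcal M$ and a finite union $S_{r-1}$ of closed intervals, let
$$A_r=\{x:\ x\text{ has }g_{r-1}\text{-hitting time }r\text{ and }g_{r-1}^i(x)\notin S_{r-1}\text{ for }0\le i<r\}.$$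
This is a finite union of (possibly degenerate) intervals, because $B$ and $S_{r-1}$ are finite unions of intervals and $g_{r-1}$ is piecewise affine with nonzero slopes. For a large $n_r$ let $\mathcal J_r$ be the set of closures $J$ of components of $[0,1]\setminus E_{n_r}(g_{r-1})$ with $J\subset A_r$. By Lemma 1, for $n_r$ large enough,
$$|J|<\kappa,\quad|f(J)|\le\kappa_1\ \text{ for }J\in\mathcal J_r,\qquad\lambda\Bigl(A_r\setminus\bigcup\mathcal J_r\Bigr)<\frac\varepsilon{8R}.$$
For the last estimate: a component whose closure meets $A_r$ without being contained in $A_r$ has in its closure one of the finitely many endpoints of the intervals constituting $A_r$. Each endpoint lies in at most two closures, so these components have total length at most $2\cdot\#\{\text{endpoints}\}\cdot2^{-\lfloor n_r/2\rfloor}$. Apart from these, only finitely many points of $A_r$ can fail to lie in $\bigcup\mathcal J_r$.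

Let $g_r$ be obtained from $g_{r-1}$ by Lemma 2 with $\omega_J=\omega_{N,\eta}$ for all $J\in\mathcal J_r$, and let $S_r$ be the union of $S_{r-1}$ and all new spike intervals $\tau^{-1}(\sigma_i)$. Lemma 2 requires $g_{r-1}$ to be affine on each $J$; this is part of Step 3. By construction, $g_r$ differs from $g_{r-1}$ only on $A_r$, and $S_r\setminus S_{r-1}\subset A_r$; so $g_r$ differs from $f$ only on $\bigcup_{q\le r}A_q$, and $S_r\subset\bigcup_{q\le r}A_q$.

**Step 3: after a spike the road to $B$ is clear.** The purpose is to prove the property for which the construction was made, and that later stages do not spoil earlier ones.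

**Claim 1.** For each $r\in\{T,\dots,R\}$: the map $g_{r-1}$ equals $f$ and is affine on each $J\in\mathcal J_r$; the sets $A_T,\dots,A_r$ are pairwise disjoint; and for $T\le q\le r$ and $x\in A_q$, $x$ has $g_r$-hitting time $q$ and $g_r^i(x)\notin S_r$ for $1\le i\le q$.

*Proof.* Induction on $r$, simultaneous with the construction; assume the claim for $r-1$ (nothing is assumed if $r=T$). Points of $A_q$, $q<r$, have $g_{r-1}$-hitting time $q$, and points of $A_r$ have $g_{r-1}$-hitting time $r$. So $A_r\cap A_q=\emptyset$. Since $g_{r-1}$ differs from $f$ only on $\bigcup_{q<r}A_q$, we have $g_{r-1}=f$ on $J\in\mathcal J_r$. Points of $A_r$ have hitting time $r\ge1$, so $J\cap B=\emptyset$; as $Z(f)\subset B$, $f$ is affine on $J$. So $g_r$ is well defined.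

Case $q<r$, $x\in A_q$. The points $g_{r-1}^i(x)$, $0\le i\le q$, have $g_{r-1}$-hitting time $q-i<r$, so they are not in $A_r$. Hence $g_r^i(x)=g_{r-1}^i(x)$ for $i\le q$, and these points avoid $S_r\setminus S_{r-1}$. They avoid $S_{r-1}$ for $1\le i\le q$ by induction. The hitting time of $x$ is still $q$.

Case $q=r$, $x\in A_r$. Then $g_r(x)=g_{r-1}(x')$ for some $x'\in A_r$: take $x'=x$ if $x$ is in no window of $\mathcal J_r$, and $x'=\tau^{-1}\omega\tau(x)\in J$ if $x\in J\in\mathcal J_r$. The points $g_{r-1}^i(x')$, $1\le i\le r$, have $g_{r-1}$-hitting time $r-i<r$, so they are not in $A_r$. Hence $g_r^i(x)=g_{r-1}^i(x')$ for $1\le i\le r$, and these points avoid $S_r\setminus S_{r-1}$. They avoid $S_{r-1}$ for $i<r$ by the definition of $A_r$, and for $i=r$ because $B\cap S_{r-1}=\emptyset$: $S_{r-1}\subset\bigcup_{q<r}A_q$, which misses $B$. As $x\notin B$, the $g_r$-hitting time of $x$ is $r$. $\square$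

**Step 4: part (a).** Let $G=g_R$, $S=S_R$, $\mathcal J=\bigcup_r\mathcal J_r$. Different members of $\mathcal J$ have disjoint interiors, the spikes take up the fraction $\eta$ of each, so $\lambda(S)\le\eta$; and $G\in\mathcal M$. On $J\in\mathcal J_r$ we have $G=g_r$, as later stages act on other sets $A_q$; so $G(J)=g_{r-1}(J)=f(J)$. Off $\bigcup\mathcal J$, $G=f$. Hence $\|G-f\|\le\max_J|f(J)|\le\kappa_1\le\kappa$. By Lemma 2, $Q(f)\subset Q(g_T)\subset\dots\subset Q(G)$ and $G=f$ on $Q(f)$. This is (a). For later use, $Q(f)\cap\operatorname{int}J=\emptyset$ for every $J\in\mathcal J$, since $Q(f)\subset Q(g_{r-1})\subset E_{n_r}(g_{r-1})$.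

**Step 5: the windows fill almost everything.** The purpose is to show $\lambda(\bigcup\mathcal J)>1-\frac\varepsilon2$.

**Claim 2.** If $x$ has $G$-hitting time $r\in[T,R]$ and $G^i(x)\notin S$ for $0\le i<r$, then $x\in A_r$.

*Proof.* By Claim 1 with $r=R$, points of $A_q$ have $G$-hitting time $q$. So $G^i(x)$, $1\le i<r$, lies in no $A_q$ with $q\ge r$; as $G$ and $g_{r-1}$ differ only on $\bigcup_{q\ge r}A_q$, $g_{r-1}=G$ at these points. Also $x\notin A_q$ for $q>r$. If $x\notin A_r$, then $g_{r-1}(x)=G(x)$ too, so the $g_{r-1}$- and $G$-orbits of $x$ agree up to time $r$. Since $S_{r-1}\subset S$, the definition of $A_r$ gives $x\in A_r$, a contradiction. $\square$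

As $G$ preserves $\lambda$, the set of points with $G$-hitting time $<T$ has measure $\le T\lambda(B)<\frac\varepsilon8$. Those with hitting time $>R$ have measure $<\frac\varepsilon8$ because $\|G-f\|\le\kappa_1$. Those with $G^i(x)\in S$ for some $i<R$ have measure $\le R\eta<\frac\varepsilon8$. By Claim 2, $\lambda(\bigcup_rA_r)>1-\frac{3\varepsilon}8$. The at most $R$ losses of Step 2 cost less than $\frac\varepsilon8$ in total, so $\lambda(\bigcup\mathcal J)>1-\frac\varepsilon2$.

**Step 6: part (c), steep chords.** In $J\in\mathcal J$ write $u=\tau(x)$, $v=\omega(u)$. Call $x$ good if $u$ is in no spike and $v\in[\frac{2M}N,1-\frac{2M}N]$. Since $\omega$ preserves $\lambda$, the bad part of $J$ has relative measure at most $\eta+\frac{4M}N\le\frac\varepsilon8+\frac\varepsilon4=\frac{3\varepsilon}8$. So the set $\mathcal A$ of good points has measure at least $(1-\frac\varepsilon2)(1-\frac{3\varepsilon}8)>1-\varepsilon$.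

Let $x$ be good. Because $\frac{2M}N>\frac1N$, $u$ is neither in the first nor in the last run, so it lies in a run between two consecutive spikes. All points of these two spikes are within distance $\frac{1-\eta}N+\frac\eta{N-1}\le\frac2N$ of $u$, and each of the two contains a point where $\omega=1$ and a point where $\omega=0$. Let $L=|J|$ and let $s$ be the slope of $f$ on $J$, $|s|\ge1$. The four corresponding points of $J$ are at distance $\le\frac{2L}N$ from $x$. Since $G=\alpha\circ\omega\circ\tau$ on $J$ with $\alpha$ of slope $\pm|s|L$, their $G$-values differ from $G(x)$ by $|s|L(1-v)$ and by $|s|Lv$ in opposite directions. So the quotients have modulus at least $\frac N{2L}\cdot L\cdot\frac{2M}N=M$, and on each side of $x$ both signs occur. The distances are less than $|J|<\kappa$. As $u$ is in no spike, they are at least the smallest distance $\theta$ from a spike turning point to the ends of its spike interval; there are finitely many spikes, each of whose three legs has positive length, so $\theta>0$. This proves (c).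

**Step 7: flattening the spikes.** The purpose is to count the orbit segments of $G$ that avoid $S$ by paths in the old Markov graph of $f$. Let $F=G$ off $S$, and on each spike interval let $F$ be constant, equal to the common value of $G$ at its two ends. $F$ is continuous. By Step 4 each $J\in\mathcal J$ lies in one vertex $W$ of the Markov graph of $f$, and on $J$ the map $F$ is a monotone staircase with the same endpoint values as $f$. Outside the windows $F=f$. So on each vertex $W$ the map $F$ is weakly monotone and $F=f$ on $\partial W$; hence $F(W)=f(W)$. The spike intervals are pairwise disjoint closed intervals and $F$ is piecewise affine with nonzero slopes off them. So every nondegenerate interval on which $F$ is constant is contained in a single spike interval.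

**Claim 3.** For $z\in[0,1]$ and $q\ge0$ let $O_q(z)=\{x:G^q(x)=z,\ G^i(x)\notin S\text{ for }0\le i<q\}$. Then $|O_q(z)|\le a_q$.

*Proof.* $O_0(z)=\{z\}$. Let $q\ge1$. For $x\in O_q(z)$, $F^i(x)=G^i(x)$ for $i\le q$. Since $F(W)=f(W)$ is a union of vertices, we can choose successively vertices $W_i\ni F^i(x)$ with $W_{i+1}\subset f(W_i)$; so every $x$ lies in $K_w=\{x:F^i(x)\in W_i,\ 0\le i\le q\}$ for some path $w=(W_0,\dots,W_q)$. By induction on the length of the path, $K_w$ is an interval on which $F^0,\dots,F^q$ are weakly monotone: on the interval of the path without its last vertex, $F^{q-1}$ is weakly monotone with values in $W_{q-1}$, where $F$ is weakly monotone; so $F^q$ is weakly monotone there, and the preimage of $W_q$ is an interval.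

Suppose $x<x'$ both lie in $O_q(z)\cap K_w$. Then $F^q$ is constant on $[x,x']$. Let $i\ge1$ be least with $F^i$ constant on $[x,x']$. Then $F^{i-1}([x,x'])$ is a nondegenerate interval on which $F$ is constant, so it lies in a spike interval, and $G^{i-1}(x)=F^{i-1}(x)\in S$ with $i-1<q$. This is a contradiction. So each of the $a_q$ sets $K_w$ contains at most one point of $O_q(z)$. $\square$

**Step 8: part (b), counting preimages.** Two more bounds are needed. First, $|\{x\in S:G(x)=z\}|\le D=6N\ell$ for all $z$: if $J\in\mathcal J$ contains such an $x$, then $z\in G(J)=f(J)$, so $J$ contains a point of $f^{-1}(z)$; this set has at most $\ell$ points, each in at most two windows; each of these at most $2\ell$ windows has fewer than $N$ spikes, and each spike has at most $3$ preimages of $z$. Second, if $G^i(x),G^{i'}(x)\in S$ with $i<i'$, then $i'-i\ge T+1$: indeed $G^i(x)\in A_q$ for some $q\ge T$, and by Claim 1 its next $q$ iterates avoid $S$.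

For $x\in G^{-n}(y)$ let $i_1<\dots<i_k$ be the times $i\in[0,n)$ with $G^i(x)\in S$. Count backwards from $y$: there are at most $a_{n-1-i_k}$ choices for $G^{i_k+1}(x)$ by Claim 3, then at most $D$ for $G^{i_k}(x)$, then again Claim 3, and so on. So the number of $x$ with a given pattern of times is at most
$$a_{n-1-i_k}\,D\,a_{i_k-i_{k-1}-1}\,D\cdots D\,a_{i_1}\le C^{k+1}D^ke^{n(h+\varepsilon/4)},$$
because the indices add up to $n-k\le n$; for $k=0$ it is at most $a_n$. Divide $[0,n)$ into $\lceil n/T\rceil$ blocks of length at most $T$. Each block contains at most one $i_j$. So $k\le\lceil n/T\rceil$, and there are at most $(T+1)^{\lceil n/T\rceil}$ patterns. Hence for all $y$ and $n$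
$$\#G^{-n}(y)\le C\,\bigl(CD(T+1)\bigr)^{n/T+1}e^{n(h+\varepsilon/4)}.\tag{4}$$
A turning point of $G^n$ is carried to a turning point of $G$ by some $G^k$, $k<n$, so $c(G^n)\le1+\sum_{k<n}\sum_{c\in C(G)}\#G^{-k}(c)$. With (4) and (F1),
$$h(G)\le h+\frac\varepsilon4+\frac1T\log(CD(T+1))<h+\varepsilon.$$
This is (b), and Lemma 6 is proved. $\square$

## 6. Knots in the limit, and the proof of Theorem 1

**Limit scheme.** Let $f_0$ be the map of Section 2. Inductively, given $f_n\in\mathcal M$, let $g_n$ be given by Lemma 6 applied to $f_n$ with $M=n+1$, some $\varepsilon_n\in(0,2^{-n-1}]$, and $\kappa_n=2^{-n-3}\min\{1,\theta_0,\dots,\theta_{n-1}\}$. Let $\mathcal A_n,\theta_n$ be the resulting set and constant. Let $f_{n+1}\in\mathcal M$ be any map with $\|f_{n+1}-g_n\|\le\kappa_n'=2^{-n-3}\min\{1,\theta_0,\dots,\theta_n\}$.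

The minima protect what has been achieved: later changes are small compared with the distances $\theta_n$ at which the steep chords of stage $n$ are seen. The freedom in $f_{n+1}$ is used only in Section 7. Since $\|f_{m+1}-f_m\|\le\kappa_m+\kappa_m'\le2^{-m-2}$, the $f_n$ converge uniformly to a map $f$. We check three things.

The map $f$ is continuous and preserves $\lambda$, since $\int\phi\circ f\,d\lambda=\lim\int\phi\circ f_n\,d\lambda=\int\phi\,d\lambda$ for continuous $\phi$.

Almost every $x$ is a knot point. Indeed $\|f-g_n\|\le\kappa_n'+\sum_{m>n}(\kappa_m+\kappa_m')\le\theta_n\sum_{m\ge n}2\cdot2^{-m-3}\le\theta_n/2$. For $x\in\mathcal A_n$ and the points $x_i$ from Lemma 6(c), replacing $g_n$ by $f$ changes each quotient by at most $2\cdot\frac{\theta_n}2/|x_i-x|\le1$. So on both sides of $x$, within distance $\kappa_n\le2^{-n-3}$, $f$ has difference quotients $\ge n$ and $\le-n$. Since $\sum_n(1-\lambda(\mathcal A_n))\le\sum_n\varepsilon_n<\infty$, almost every $x$ lies in $\mathcal A_n$ for all large $n$ (Borel–Cantelli), and such an $x$ is a knot point of $f$.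

Finally $h(f)\le\liminf h(f_n)$ by (F2).

*Proof of Theorem 1.* We may assume $\varepsilon\le1$. Take $\varepsilon_n=\varepsilon2^{-n-1}$ and $f_{n+1}=g_n$. Then $h(f_n)\le\frac12\log2+\sum_k\varepsilon_k\le\frac12\log2+\varepsilon$ for all $n$, so $h(f)\le\frac12\log2+\varepsilon$. $\blacksquare$

## 7. Adjusting the entropy with one zigzag: all values above $\frac12\log2$

To reach a prescribed value $t$, we need a way to raise the entropy in small steps without moving the map much. One zigzag in a single window does it, provided that orbits return to the window only after a long time.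

**Lemma 7.** Let $f\in\mathcal M$, $h(f)>0$, $\kappa,\varepsilon>0$, $h(f)<t<\infty$. There is $g\in\mathcal M$ with $\|g-f\|\le\kappa$, $g=f$ on $Q(f)\subset Q(g)$ and $t-\varepsilon<h(g)<t$. For any $H<\infty$ there is also such a $g$ with $h(g)>H$ in place of the last condition.

**Step 1: periodic points of large period.** The purpose is to find a place to which orbits return slowly. $\operatorname{Fix}(f^q)\subset\operatorname{Fix}(f^{2q})$ is finite, since $f^{2q}$ is piecewise affine with finitely many pieces and $|\text{slopes}|\ge2^q>1$. On the other hand, each closed path $w=(W_0,\dots,W_q)$, $W_q=W_0$, in the Markov graph gives an interval $K_w=\{x:f^i(x)\in W_i,\ 0\le i\le q\}$ with $f^q(K_w)=W_0\supset K_w$ (these are tiles of Lemma 3), hence a fixed point of $f^q$ in $K_w$. Each point lies in at most two of these intervals, as they have disjoint interiors. So $\#\operatorname{Fix}(f^q)\ge\frac12\operatorname{tr}A^q$, which is unbounded in $q$ because $\rho(A)=e^{h(f)}>1$. Thus there are infinitely many periodic points, but only finitely many of each least period.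

**Step 2: the window.** Only finitely many periodic orbits meet the finite set $Z(f)\cup Q(f)$. So there is a periodic point $z$ of least period $p\ge2$, with $\frac{\log3}p<\varepsilon$ and with orbit disjoint from $Z(f)\cup Q(f)$. Then $z\notin E_n(f)$ for all $n$. Let $J$ be the closure of the component of $[0,1]\setminus E_n(f)$ containing $z$. By Lemma 1, for $n$ large $J$ is so small that $f^i(J)\cap J=\emptyset$ for $1\le i<p$, $f^i(J)\cap Z(f)=\emptyset$ for $0\le i<p$, and $|f(J)|\le\kappa$. Put $E=E_n(f)$. Then $f^p$ is affine on $J$, and $f^p(J)$ is an interval that has its endpoints in $E$ and contains $z\in\operatorname{int}J$. As $E\cap\operatorname{int}J=\emptyset$, $f^p(J)\supset J$.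

**Step 3: unbounded entropy.** For odd $K$ let $g_K$ be given by Lemma 2 with $\mathcal J=\{J\}$ and $\omega_J=\zeta_K$, the zigzag of Section 4; $g_1=f$. Then $g_K\in\mathcal M$, $\|g_K-f\|\le\kappa$, $g_K=f$ on $Q(f)\subset Q(g_K)$. As $g_K=f$ on $f^i(J)$ for $1\le i<p$, each of the $K$ legs in $J$ is mapped by $g_K^p$ onto $f^p(J)\supset J$. So $h(g_K)\ge\frac1p\log K\to\infty$ by (F3). This proves the last statement of the lemma.

**Step 4: small increments.** In Lemma 3 for $g_K$, $b_m(K)=\sum_vK^{\nu(v)}$ over paths $v=(V_0,\dots,V_m)$, where $\nu(v)=\#\{i<m:V_i=J\}$, and $h(g_K)=\lim\frac1m\log b_m(K)$. If $V_i=J$, then $V_{i+j}\subset f^j(J)$ is disjoint from $J$ for $1\le j<p$; so $\nu(v)\le\frac mp+1$. Since $\frac{K+2}K\le3$, $b_m(K+2)\le3^{m/p+1}b_m(K)$, and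
$$h(g_{K+2})\le h(g_K)+\frac{\log3}p<h(g_K)+\varepsilon.$$
As $h(g_1)<t$ and $h(g_K)\to\infty$, let $K$ be the largest odd number with $h(g_j)<t$ for all odd $j\le K$. Then $h(g_{K+2})\ge t$, so $t-\varepsilon<h(g_K)<t$. $\square$

**Every $t\in(\frac12\log2,\infty]$ is attained.** Run the limit scheme of Section 6 keeping $h(f_n)<t$; this holds for $n=0$. Choose $\varepsilon_n\le2^{-n-1}$, with also $\varepsilon_n\le\frac12(t-h(f_n))$ if $t<\infty$, so that $h(g_n)<t$. By Lemma 6(a) and Lemma 4, $h(g_n)\ge h(f_n)\ge\dots\ge\frac12\log2>0$. Using Lemma 7, choose $f_{n+1}$ with $\|f_{n+1}-g_n\|\le\kappa_n'$, $f_{n+1}=g_n$ on $Q(g_n)\subset Q(f_{n+1})$, and $t-2^{-n}<h(f_{n+1})<t$ (respectively $h(f_{n+1})>n$ if $t=\infty$). Then $f_{n+1}=g_n=f_n$ on $Q(f_n)$ and $Q(f_n)\subset Q(g_n)\subset Q(f_{n+1})$, so all later maps, and hence $f$, agree with $f_n$ on $Q(f_n)$. By Lemma 4, $h(f)\ge h(f_n)$ for all $n$. With $h(f)\le\liminf h(f_n)$ we get $h(f)=\lim h(f_n)=t$. By Section 6, $f$ preserves $\lambda$ and has knot points almost everywhere.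

## 8. Periodic intervals return after two steps

It remains to show $h(f)>\frac12\log2$ for every $f$ as in Theorem 2. The factor $\frac12$ comes from a structural fact: for a $\lambda$-preserving map, intervals that come back at all come back after two steps. In this section $f$ is continuous and $\lambda$-preserving.

**Definition (periodic interval).** A nondegenerate closed interval $Y$ is periodic if $f^p(Y)=Y$ for some $p\ge1$.

For $f_0$, $[0,\frac12]$ and $[\frac12,1]$ are periodic with $p=2$. In general,
$$Y\text{ nondegenerate closed interval},\ f^n(Y)\subset Y\text{ for some }n\ge1\ \Rightarrow\ f^n(Y)=Y,\tag{5}$$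
because $|f^n(Y)|\ge|Y|$. If $Y$ is periodic, so is every $f^i(Y)$, and $|f^i(Y)|=|Y|$ for all $i$, because these lengths are nondecreasing and periodic in $i$.

**Lemma 8.** Let $\mathcal Y$ be a finite family of periodic intervals, $\mathcal Z=\{f^i(Y):Y\in\mathcal Y,\ i\ge0\}$, and let $P$ be the finite set of all endpoints of members of $\mathcal Z$ together with $0,1$. Then $f^2(\overline A)=\overline A$ for every component $A$ of $[0,1]\setminus P$. Consequently $f^2(Z)=Z$ for $Z\in\mathcal Z$, and $f^2(x)=x$ for $x\in P\cap(0,1)$.

For $f_0$ and $\mathcal Y=\{[0,\frac12]\}$ we have $P=\{0,\frac12,1\}$, the two components are swapped, and $\frac12$ is fixed.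

*Proof.* Each $Z\in\mathcal Z$ equals $f(Z^-)$ for some $Z^-\in\mathcal Z$ with $|Z^-|=|Z|$. As $Z^-\subset f^{-1}(Z)$ and $\lambda(f^{-1}(Z))=|Z|$, the set $f^{-1}(Z)\setminus Z^-$ is null. Let $A$ be a component. Either $A\subset Z^-$, and then $f(A)\subset Z$; or $A\cap Z^-=\emptyset$, and then $A\cap f^{-1}(\operatorname{int}Z)$ is open and null, hence empty, so $f(A)\cap\operatorname{int}Z=\emptyset$.

If some $e\in P$ lay in $\operatorname{int}f(A)$, then $e\in(0,1)$ would be an endpoint of some $Z\in\mathcal Z$, and $f(A)$ would contain points of $\operatorname{int}Z$ and points outside $Z$, contradicting both alternatives. So $f(\overline A)\subset\overline{A^*}$ for a component $A^*$, unique because $f(A)$ is nondegenerate.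

As $f$ is onto, the sets $\overline{A^*}$ cover $[0,1]$, so $A\mapsto A^*$ is onto, hence a permutation of the components. Since $|A^*|\ge|f(\overline A)|\ge|A|$ and the total lengths agree, $|A^*|=|A|$ and $f(\overline A)=\overline{A^*}$. If $A,A'$ are adjacent, then $\overline A$ and $\overline{A'}$ share a point, so $\overline{A^*}$ and $\overline{A'^*}$ share a point, and $A^*,A'^*$ are adjacent. A permutation of linearly ordered components that preserves adjacency is the identity or the reversal, so $A^{**}=A$ and $f^2(\overline A)=\overline A$. Members of $\mathcal Z$ are unions of sets $\overline A$. If $x\in P\cap(0,1)$, then $\{x\}=\overline A\cap\overline{A'}$ for two adjacent components, so $f^2(x)=x$. $\square$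

**Lemma 9.** If $f^2\ne\mathrm{id}$, there is a periodic interval $J$ that properly contains no periodic interval.

*Proof.* Let $f^2(x)\neq x$ and let $\mathcal F$ be the family of periodic intervals that are neighborhoods of $x$ in $[0,1]$; $[0,1]\in\mathcal F$. By Lemma 8, $f^2(Y)=Y$ for $Y\in\mathcal F$. If $Y,Y'\in\mathcal F$, then $f^2(Y\cap Y')\subset Y\cap Y'$, so $Y\cap Y'\in\mathcal F$ by (5). Let $J=\bigcap\mathcal F$, a closed interval containing $x$. Clearly $f^2(J)\subset J$. Conversely, for $y\in J$ the compact sets $f^{-2}(y)\cap Y$, $Y\in\mathcal F$, are nonempty and directed, so they have a common point. Thus $f^2(J)=J$. As $x\ne f^2(x)\in J$, $J\neq\{x\}$, so $J$ is periodic.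

Suppose $Z\subsetneq J$ is periodic. Apply Lemma 8 to $\{J,Z\}$. An endpoint of $Z$ lies in $\operatorname{int}J$, so $J$ is a union of at least two sets $\overline A$. As $f^2(x)\ne x$, $x\notin P\cap(0,1)$; so some $\overline A$ is a neighborhood of $x$ in $[0,1]$. It is periodic, so $\overline A\in\mathcal F$ and $J\subset\overline A$, a contradiction. $\square$

## 9. A horseshoe with one extra fold: always $h(f)>\frac12\log2$

Now let $f$ also have knot points a.e. If $f^2=\mathrm{id}$, then $f$ is injective, hence monotone, and has no knot points. So take $J=[a,b]$ from Lemma 9; by Lemma 8, $f^2(J)=J$. Put $\psi=f^2|_J:J\to J$. By (5) and the minimality of $J$ we have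

(T) A nondegenerate closed interval $X\subset J$ with $\psi^k(X)\subset X$ for some $k\ge1$ equals $J$.

(U) For every nondegenerate interval $V\subset J$, $\bigcup_{n\ge0}\psi^n(V)\supset(a,b)$.

To see (U), note that by Poincaré recurrence for $f^2$ there is $k\ge1$ with $\psi^k(V)\cap V\ne\emptyset$. Then consecutive sets $\psi^{kn}(V)$ intersect, so $X=\bigcup_n\psi^{kn}(V)$ is an interval, and $\psi^k(X)\subset X$. So $\psi^k(\overline X)\subset\overline X$, and $\overline X=J$ by (T).

The plan is to find a two-fold horseshoe for $\psi$, which gives $h(f)\ge\frac12\log2$, and then to use a knot point to find additional preimages. The map $f_0$ shows that the second part is needed: for $J=[0,\frac12]$, $\psi$ has just two laps, both full, and $h(\psi)=\log2$ exactly.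

**Step 1: $\psi$ has at least two fixed points.** It has one, since $\psi(J)=J$. If its only fixed point were $b$, then $\psi(x)>x$ on $[a,b)$, and $[x,b]$ would be mapped into itself for $x\in(a,b)$, contradicting (T). Similarly $a$ is not the only fixed point. Let $J'=f(J)$, which is nondegenerate with $f(J')=J$ and $|J'|=|J|$.

*Case $\operatorname{int}J\cap\operatorname{int}J'\ne\emptyset$.* As $f^2(J')=J'$, $f^2$ maps $J\cap J'$ into itself. So $J\cap J'=J$ by (T), and $J'=J$ as the lengths agree. So $f(J)=J$, and $f$ has a fixed point $c\in J$. Suppose $c$ is the only fixed point of $\psi$. By the remark above $c\in(a,b)$. Then $\psi(x)<x$ on $(c,b]$. Also $c$ is the only fixed point of $f$ in $J$, so $f(x)>x$ on $[a,c)$ and $f(x)<x$ on $(c,b]$. As $f(J)=J$, there are $u,v\in J$ with $f(u)=a$, $f(v)=b$, and necessarily $u\in(c,b]$, $v\in[a,c)$. Since $f([c,u])\supset[a,c]\ni v$, there is $s\in[c,u]$ with $f(s)=v$, so $\psi(s)=b\ge s$. As $\psi(c)=c\ne b$, $s\in(c,b]$, a contradiction.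

*Case of disjoint interiors.* Conjugating by $x\mapsto1-x$ if necessary, $J$ lies to the left of $J'$, so $b\in(0,1)$. By Lemma 8 applied to $\{J\}$, $\psi(b)=f^2(b)=b$. By the remark above there is another fixed point.

**Step 2: a two-fold horseshoe.** $\operatorname{Fix}(\psi)$ has empty interior, since otherwise a small interval of fixed points would violate (T). With Step 1, there are fixed points $z<w$ with no fixed point in $(z,w)$. Reflecting if necessary, $\psi(x)>x$ on $(z,w)$. For $x\in(z,w)$, $[x,b]$ is not mapped into itself by (T), while $\psi(y)\ge y\ge x$ on $[x,w]$; so $\psi(y)<x$ for some $y\in(w,b]$. Letting $x\to z$, $\min_{[w,b]}\psi\le z$, while $\psi(w)=w>z$. Let $y=\min\{y'\in(w,b]:\psi(y')=z\}$ and $K=[z,y]$. Then $\psi\ge z$ on $K$.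

If $K\ne J$, then $K$ is not mapped into itself, so there is $t\in K$ with $\psi(t)>y$. If $K=J$, then $\psi(t)=y$ for some $t\in K$, as $\psi$ is onto. In both cases $\psi(t)\ge y$, and $t\in(z,y)$ since $\psi(z)=\psi(y)=z<y$. With $I_0=[z,t]$, $I_1=[t,y]$ we have $\psi(I_0)\supset K$ and $\psi(I_1)\supset K$.

**Step 3: every interval eventually covers $K$.** The claim is that for every nondegenerate closed interval $V\subset J$ there is $m\ge1$ with $\psi^m(V)\supset K$. As $\psi(t)\ge y>t$ and $\psi(y)=z<y$, there is a fixed point $c'\in(t,y)\subset(a,b)$. By (U), $c'\in\psi^{m_0}(V)$ for some $m_0$. Since $\psi^{m_0}(V)$ is a nondegenerate interval, by (U) again there is $n$ with $t\in\psi^{m_0+n}(V)$. This interval also contains the fixed point $c'$, so it contains $[t,c']$. Now $\psi([t,c'])\supset[c',y]$, $\psi([c',y])\supset[z,c']$, and $\psi([z,c'])$ contains $\psi(z)=z$ and $\psi(t)\ge y$, hence $K$. So $\psi^{m_0+n+3}(V)\supset K$.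

**Step 4: minimal intervals.** The purpose is to have a count that can be improved. Call a closed interval $Y\subset K$ an *$n$-interval* if $\psi^n(Y)=K$ and no proper closed subinterval of $Y$ has this property. (For $f_0$, where $\psi$ has two full laps on $J=[0,\frac12]$ and the construction, after a reflection, gives $K=J$, the $n$-intervals are the $2^n$ laps of $\psi^n$.) If $u,v\in Y$ are mapped by $\psi^n$ to the two endpoints of $K$, then the interval between $u$ and $v$ is mapped onto $K$, so $\{u,v\}=\partial Y$. Hence $\psi^n$ maps $\partial Y$ onto $\partial K$ and $\operatorname{int}Y$ into $\operatorname{int}K$. Therefore distinct $n$-intervals have disjoint interiors; otherwise an endpoint of one would lie in the interior of the other. By uniform continuity their lengths are bounded below, so their number $s_n$ is finite, and $h(\psi)\ge\frac1n\log s_n$ by (F3) when $n\ge1$ and $s_n\ge1$.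

By the selection fact of Section 2, a closed interval $V\subset K$ with $\psi^m(V)\supset K$ contains an $m$-interval. Moreover, let $X\subset K$ be a closed interval with $\psi(X)\supset Z$, where $Z$ is an $n$-interval, and let $Y\subset X$ be given by the selection fact for $\phi=\psi$. Then $Y$ is an $(n+1)$-interval with $\psi(Y)=Z$. Indeed $\psi^{n+1}(Y)=K$; and if $Y'\subset Y$ is a closed interval with $\psi^{n+1}(Y')=K$, then $\psi(Y')\subset Z$ and $\psi^n(\psi(Y'))=K$, so $\psi(Y')=Z$ and $Y'=Y$.

Applying this with $X=I_0$ and $X=I_1$ to each $n$-interval gives $s_{n+1}\ge2s_n$; the intervals obtained are distinct, since $\psi(Y)=Z$ determines $Z$ and $I_0\cap I_1=\{t\}$. Since $s_0=1$, $s_n\ge2^n$.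

**Step 5: a knot point gives extra intervals.** The set $\{x\in I_0:\psi(x)\in\operatorname{int}K\}$ is nonempty and relatively open in $I_0$, so it contains an open interval. Choose a knot point $x$ of $f$ in it and $\delta>0$ with $(x,x+\delta)\subset\operatorname{int}I_0$ and $f^2((x,x+\delta))\subset\operatorname{int}K$. Since $D^+f(x)=\infty$ and $D_+f(x)=-\infty$, there are
$$u_1>v_1>u_2>v_2>u_3>v_3\ \text{ in }(x,x+\delta)\quad\text{with}\quad f(u_i)>f(x)>f(v_i).$$
For small $c>0$, $V'=[f(x)-c,f(x)+c]\subset f([v_i,u_i])$ for $i=1,2,3$. So there are pairwise disjoint closed intervals $X_i\subset[v_i,u_i]\subset I_0$ with $f(X_i)=V'$ and $\psi(X_i)=f(V')=:V\subset\operatorname{int}K$. The interval $V$ is nondegenerate since $f$ is not constant on $V'$.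

By Step 3, $\psi^m(V)\supset K$ for some $m\ge1$, so $V$ contains an $m$-interval $Z$. By Step 4 at least four distinct $(m+1)$-intervals are mapped onto $Z$ by $\psi$: one in each $X_i\subset I_0$ and one in $I_1$. For each of the other $s_m-1$ $m$-intervals there are at least two. Hence $s_{m+1}\ge2(s_m-1)+4\ge2^{m+1}+2$ and
$$h(f)=\tfrac12h(f^2)\ge\tfrac12h(\psi)\ge\frac{\log(2^{m+1}+2)}{2(m+1)}>\tfrac12\log2.$$
Together with Section 7 this proves Theorem 2. $\blacksquare$
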